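\title{Ends of the trees in the free minimal spanning forest}

\begin{abstract}
Give the edges of an infinite, connected, locally finite graph independent uniform labels. The free minimal spanning forest deletes every edge that carries the largest label on some cycle; the wired forest also deletes every edge whose label is the supremum of the labels on some bi-infinite path. We prove that on a quasi-transitive graph on which the two forests have different laws, almost surely every tree of the free forest has infinitely many ends. Unimodularity is not assumed. The proof follows invasion percolation from a vertex to a distant place and there, with conditional probability bounded below, attaches many infinite percolation clusters to the tree of the vertex. For transitive unimodular graphs we also show that either every tree has at most two ends or every tree has uncountably many.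
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The two forests}

Let $G=(V,E)$ be an infinite, connected, locally finite graph, and let $U=(U(e))_{e\in E}$ be independent random variables, uniform on $[0,1]$. We call $U(e)$ the \emph{label} of $e$, and we discard the null event that two labels coincide or that a label equals $0$ or $1$. On a finite connected graph, deleting each edge that has the largest label on some cycle leaves the spanning tree of least total label. On an infinite graph one has to decide whether a bi-infinite path counts as a cycle through infinity, and the two possible decisions give two forests.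
\begin{itemize}
\item The \emph{free minimal spanning forest} $\mathrm{FMSF}$ is obtained from $G$ by deleting every edge $e$ for which some finite simple cycle contains $e$ and has $U(e)$ as its largest label.
\item The \emph{wired minimal spanning forest} $\mathrm{WMSF}$ is obtained by deleting, in addition, every edge $e$ for which some bi-infinite simple path contains $e$ and has $U(e)$ as the supremum of its labels.
\end{itemize}
Both subgraphs have vertex set $V$, neither contains a cycle (the largest edge of a cycle is deleted), and $\mathrm{WMSF}\subset\mathrm{FMSF}$. Their components are called \emph{trees}, and $T(x)$ denotes the tree of $\mathrm{FMSF}$ that contains $x$. We write $\mathrm{WMSF}\ne\mathrm{FMSF}$ when the laws of the two forests differ. Since $\mathbb P(e\in\mathrm{FMSF}\setminus\mathrm{WMSF})=\mathbb P(e\in\mathrm{FMSF})-\mathbb P(e\in\mathrm{WMSF})$ and $E$ is countable,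
\begin{equation}\label{eq:laws}
\begin{aligned}
\mathrm{WMSF}\ne\mathrm{FMSF}&\iff \mathbb P(e\in\mathrm{FMSF}\setminus\mathrm{WMSF})>0\ \text{ for some edge } e,
\end{aligned}
\end{equation}
and if the laws agree, then the two forests built from $U$ coincide almost surely.

A \emph{ray} is a one-way infinite simple path. Two rays in a tree are equivalent if their intersection is infinite, and an \emph{end} of the tree is an equivalence class of rays. We use K\"onig's lemma in the following form: every vertex of an infinite, connected, locally finite graph is the starting point of a ray.

The difference between the forests is a statement about percolation. For $u\in[0,1]$ let $G[u]$ be the subgraph with vertex set $V$ and the edges of label $<u$; for fixed $u$ each edge is present independently with probability $u$. The components of $G[u]$ are the \emph{$u$-clusters}, and $C_\infty(u)$ is the union of the infinite ones.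

\begin{lemma}\label{lem:perc}
Let $e$ be an edge with endpoints $a,b$, and let $S_a,S_b$ be the $U(e)$-clusters of $a$ and $b$. Then $e\in\mathrm{FMSF}$ if and only if $S_a\ne S_b$, and $e\in\mathrm{FMSF}\setminus\mathrm{WMSF}$ if and only if $S_a\neq S_b$ and both clusters are infinite.
\end{lemma}

\begin{proof}
A cycle on which $U(e)$ is the largest label consists of $e$ and a path from $a$ to $b$ in $G[U(e)]$; this gives the first claim. Let $S_a\ne S_b$. A bi-infinite path through $e$ on which $U(e)$ is the supremum has all other labels $<U(e)$, so its two halves are rays in $S_a$ and $S_b$. Conversely, if both clusters are infinite, then rays of $G[U(e)]$ from $a$ and from $b$ are disjoint, and together with $e$ they form such a path.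
\end{proof}

\subsection{The question}

Two examples mark the extremes. On $G=\mathbb Z$ all $u$-clusters with $u<1$ are almost surely finite, so $\mathrm{WMSF}=\mathrm{FMSF}=\mathbb Z$, a tree with two ends. On the $3$-regular tree there are no cycles, so $\mathrm{FMSF}=G$ has infinitely many ends; and for $u>1/2$ the $u$-cluster of an endpoint of $e$, on its side of $e$, is a branching process with mean offspring $2u>1$, so by Lemma~\ref{lem:perc} the edge $e$ is missing from $\mathrm{WMSF}$ with positive probability.

In general, an edge of $\mathrm{FMSF}\setminus\mathrm{WMSF}$ joins two infinite clusters, and its tree contains a ray in each of them (see the lines after Lemma~\ref{lem:trap}). So such an edge is a place where a tree splits into two infinite parts. Call $G$ \emph{quasi-transitive} if its automorphism group $\mathrm{Aut}(G)$ has finitely many orbits on $V$. If such a graph has one edge that lies in $\mathrm{FMSF}\setminus\mathrm{WMSF}$ with positive probability, then edges of this kind are available within bounded distance of every vertex. Every tree of $\mathrm{FMSF}$ is infinite, so one guesses that every tree splits infinitely often. This is Conjecture~11.16 of \cite{PTN}: \emph{if $G$ is quasi-transitive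 and $\mathrm{WMSF}\neq\mathrm{FMSF}$, then almost surely every tree of $\mathrm{FMSF}$ has infinitely many ends.} The word that needs work is ``every''. The tree $T(x)$ is a function of the same labels that decide where the splitting places are, and nothing in the definition prevents it from running only through regions where there are none.

\subsection{Results}

\begin{theorem}\label{thm:qt}
Let $G$ be infinite, connected, locally finite and quasi-transitive, and suppose $\mathrm{WMSF}\ne\mathrm{FMSF}$. Then almost surely every tree of $\mathrm{FMSF}$ has infinitely many ends.
\end{theorem}

Unimodularity is not assumed. Symmetry enters only through two uniform estimates, and Theorem~\ref{thm:qt} is a special case of a theorem on graphs of bounded degree. Let $d$ be the graph distance and $B(y,R)$ the ball of radius $R$ about $y$.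

\begin{theorem}\label{thm:bd}
Let $G$ be infinite, connected and of bounded degree. Suppose that there are levels $0<q_0<p<p'<1$ such that
\begin{itemize}
\item[(U1)] there are $R_0\ge1$ and $\delta_0>0$ with $\mathbb P\big(B(y,R_0)\cap C_\infty(q_0)\ne\emptyset\big)\ge\delta_0$ for all $y\in V$;
\item[(U2)] for each $k$ there are $R_k\ge1$ and $\delta_k>0$ such that for all $y\in V$, with probability at least $\delta_k$, the ball $B(y,R_k)$ meets $k$ infinite $p$-clusters that lie in pairwise distinct $p'$-clusters.
\end{itemize}
Then almost surely every tree of $\mathrm{FMSF}$ has infinitely many ends.
\end{theorem}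

On transitive unimodular graphs one can say more: Theorem~\ref{thm:uni} gives a converse to Theorem~\ref{thm:qt} and shows that the number of ends is then uncountable. It is not used in the proofs of Theorems~\ref{thm:qt} and~\ref{thm:bd}.

\subsection{Plan of the proof}

We never try to see all of $T(x)$. We follow an infinite subtree of it, the invasion tree of $x$, which is grown edge by edge and whose growth reveals little about the other labels (Sections~\ref{sec:det} and~\ref{sec:law}). When the invasion is far from everything revealed so far, there is a fixed positive chance that $k$ infinite $p$-clusters pass near its tip and that a bounded number of labels near the tip take values that force each cluster to contribute an end to $T(x)$. L\'evy's zero--one law turns ``a fixed positive chance, whatever was revealed'' into probability one. With two auxiliary levels $q,s$, the proof uses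
\[
q_0<q<s<p<p' ,
\]
in the following roles. Infinite $q_0$-clusters are everywhere, which forces the invaded labels to be eventually below $q$ (Section~\ref{sec:small}). The level $s$ separates the small labels that we want inside a ball about the tip from the large labels that we want on its boundary. Infinite $p$-clusters supply the ends, and $p'$ keeps them from running side by side over long distances (Section~\ref{sec:main}). Section~\ref{sec:qt} verifies (U1) and (U2) for quasi-transitive graphs.

\section{Cuts, invasion and sealed sets}\label{sec:det}

This section is deterministic: the labels are any distinct numbers in $(0,1)$. For $S\subset V$ let $\partial S$ be the set of edges with exactly one endpoint in $S$, and $E(S)$ the set of edges with both endpoints in $S$. We say that $\mathrm{FMSF}$ is \emph{connected on} $S$ if the subgraph of $\mathrm{FMSF}$ induced on $S$ is connected. A ball induces a connected subgraph of $G$, because it contains the geodesics from its vertices to its center.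

The definition of $\mathrm{FMSF}$ asks about all cycles through an edge. The following sufficient condition asks about one cut, and it is the only way in which we ever certify that an edge belongs to a forest.

\begin{lemma}[Cut lemma]\label{lem:cut}
Let $S\subset V$ and $f\in\partial S$, and suppose $U(f)<U(f')$ for all $f'\in\partial S\setminus\{f\}$. Then $f\in\mathrm{FMSF}$. If $S$ is finite, then $f\in\mathrm{WMSF}$.
\end{lemma}

\begin{proof}
A cycle that enters $S$ through $f$ has to leave it again, so it contains another edge of $\partial S$, whose label is larger. If $S$ is finite, the same holds for a bi-infinite simple path through $f$.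
\end{proof}

\subsection{Invasion}

Fix $x\in V$. Put $v_0=x$ and $I_0=\{x\}$. Given the finite set $I_n$, let $e_{n+1}$ be the edge of least label in the finite nonempty set $\partial I_n$, let $v_{n+1}$ be its endpoint outside $I_n$, and put $I_{n+1}=I_n\cup\{v_{n+1}\}$. Let $I=\bigcup_n I_n$. The graph $(I,\{e_n:n\ge1\})$ is the \emph{invasion tree} of $x$. By Lemma~\ref{lem:cut} it is contained in $\mathrm{WMSF}$, hence in $T(x)$. In particular all trees of both forests are infinite, and $\mathrm{FMSF}$ is connected on each $I_n$. The $v_n$ are distinct, so $d(x,v_n)\to\infty$.

\begin{lemma}\label{lem:trap}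
Let $u\in(0,1]$.
\begin{itemize}
\item[(a)] If $v_t\in C_\infty(u)$, then $U(e_n)<u$ for all $n>t$.
\item[(b)] If $U(e_n)<u$ for all but finitely many $n$, then $I$ meets $C_\infty(u)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $n\ge t$ the finite set $I_n$ contains $v_t$ but not the whole $u$-cluster of $v_t$, so some edge of this cluster lies in $\partial I_n$. Hence $U(e_{n+1})<u$. (b) Removing finitely many edges from the invasion tree leaves finitely many components, one of which is infinite.
\end{proof}

For instance, let $e\in\mathrm{FMSF}\setminus\mathrm{WMSF}$, with $S_a,S_b$ as in Lemma~\ref{lem:perc}. By (a) with $u=U(e)$ and $t=0$, the invasion trees of $a$ and $b$ stay in the disjoint sets $S_a$ and $S_b$. Both lie in the tree of $e$, which therefore has at least two ends.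

\subsection{A model case: cut vertices}

\begin{example}\label{ex:sheets}
Let $G$ be the Cayley graph of the free product $\mathbb Z^2*\mathbb Z^2$ with the standard generators: every vertex lies in exactly two copies of the square lattice, called sheets, and the sheets are glued in a tree-like way, so that every cycle lies in one sheet. We claim that for every labeling every tree of $\mathrm{FMSF}$ has infinitely many ends.

Let $z$ be a vertex of a sheet $H$, and run the invasion from $z$ using only edges of $H$. An invaded edge $f$ is the least among the edges of $H$ that leave a finite set $J\subset H$. A cycle through $f$ lies in $H$ and leaves $J$ by a second edge, so $f\in\mathrm{FMSF}$. Thus $T(z)$ contains an infinite subtree of $H$, and hence a ray in $H$. Now fix $x$ and a sheet $H\ni x$, let $w_0,w_1,\dots$ be the vertices invaded from $x$ inside $H$, and let $H_n$ be the second sheet through $w_n$. The sheets $H_n$ are pairwise disjoint, and each contains a ray of $T(w_n)=T(x)$.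
\end{example}

The example has the two steps of the general proof: walk out along an invasion tree, and at suitable places start a second invasion that is confined to a region of its own. The confinement came from cut vertices. In a general graph it has to come from the labels: the region is \emph{sealed} by edges of large label, except toward the part of the tree that we already hold.

\begin{lemma}[Invasion of a sealed set]\label{lem:sealed}
Let $Y\subset V$ be finite and nonempty with $\mathrm{FMSF}$ connected on $Y$. Let $D\subset V\setminus Y$ and $u\in(0,1]$, and suppose that
\begin{itemize}
\item[(i)] every edge between $D$ and $V\setminus(Y\cup D)$ has label $\ge u$;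
\item[(ii)] every vertex of $D$ is joined to $Y$ by a path in $G[u]$.
\end{itemize}
Then there is $Z\subset D$ such that $\mathrm{FMSF}$ is connected on $Y\cup Z$, with $Z=D$ if $D$ is finite and $Z$ infinite if $D$ is infinite.
\end{lemma}

\begin{proof}
Put $Z_0=\emptyset$. Suppose that $Z_j\subsetneq D$ is finite and $\mathrm{FMSF}$ is connected on $Y\cup Z_j$. Follow a path in $G[u]$ from a vertex of $D\setminus Z_j$ to $Y$. Its first edge that leaves $D\setminus Z_j$ has label $<u$, so by (i) it ends in $Y\cup Z_j$. Let $f$ be the edge of least label among the finitely many edges between $Y\cup Z_j$ and $D\setminus Z_j$; then $U(f)<u$. Every other edge of $\partial(D\setminus Z_j)$ ends in $Y\cup Z_j$, and then has a larger label by the choice of $f$, or ends outside $Y\cup D$, and then has label $\ge u$ by (i). By Lemma~\ref{lem:cut}, $f\in\mathrm{FMSF}$. Let $Z_{j+1}$ be $Z_j$ together with the endpoint of $f$ in $D\setminus Z_j$. The construction stops only when $Z_j=D$; let $Z$ be the union of the $Z_j$.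
\end{proof}

The natural sealed sets are the pieces into which a finite set cuts the clusters. For finite $X\subset V$, a \emph{$u$-cluster off $X$} is a component of $G[u]-X$, the graph with vertex set $V\setminus X$ and those edges of $G[u]$ that have no endpoint in $X$. Whether a given set $D\subset V\setminus X$ is a $u$-cluster off $X$ depends only on the labels of the edges that have an endpoint in $D$ and none in $X$.

\begin{corollary}\label{cor:ends}
Let $X$ be finite and nonempty with $\mathrm{FMSF}$ connected on $X$, and let $T$ be the tree that contains $X$. Let $D_1,\dots,D_k$ be distinct infinite $p$-clusters off $X$, each joined to $X$ by an edge of label $<p$. Then $T$ has at least $k$ ends.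
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:sealed} with $Y=X$, $D=D_i$, $u=p$. An edge from $D_i$ to $V\setminus(X\cup D_i)$ has label $\ge p$, since otherwise its far endpoint would belong to $D_i$; and (ii) holds because $D_i$ is connected in $G[p]$ and joined to $X$ in $G[p]$. So $T$ induces an infinite connected graph on $X\cup Z_i$ with $Z_i\subset D_i$. This graph contains a ray, all of whose vertices lie in $X\cup D_i$. Two of these $k$ rays meet only in the finite set $X$, so they are inequivalent.
\end{proof}

The assumption that $\mathrm{FMSF}$ is connected on $X$ is what puts the $k$ rays into one tree. We record one more fact on cutting clusters, used twice below.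

\begin{lemma}\label{lem:piece}
Let $K,X\subset V$ be finite, where $K$ may be empty, and let $C$ be an infinite $u$-cluster off $K$ that meets $X$. Then $C\setminus X$ contains an infinite $u$-cluster off $K\cup X$ that is joined to $C\cap X$ by an edge of $G$.
\end{lemma}

\begin{proof}
The set $C\setminus X$ is infinite and is a union of $u$-clusters off $K\cup X$. Each of them is joined to $C\cap X$ by an edge, because $C$ is connected. So there are at most $|\partial X|$ of them, and one is infinite.
\end{proof}

\section{What the invasion reveals}\label{sec:law}

From now on the labels are random. Each step of the invasion reveals the label of the invaded edge and, about the competing edges, only that their labels are larger. For $f\notin\{e_1,\dots,e_n\}$ define the \emph{floor} of $f$ at time $n$ by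
\[
a_n(f)=\max\{U(e_{t+1}):0\le t<n,\ f\in\partial I_t\},\qquad \max\emptyset=0 .
\]
Thus $a_n(f)=0$ if $f$ has no endpoint in $I_{n-1}$. We shall watch the invasion with some labels known in advance, wholly or in part. This is encoded by deterministic thresholds $b=(b_e)_{e\in E}$ in $[0,1]$: we know $\min(U(e),b_e)$, which says nothing if $b_e=0$, everything if $b_e=1$, and in general gives the label if it is below $b_e$. Let
\[
\mathcal F_n(b)=\sigma\big(\min(U(e),b_e),\ e\in E;\ \ e_1,\dots,e_n;\ \ U(e_1),\dots,U(e_n)\big),
\]
and call $f$ \emph{hidden} at time $n$ if $f\notin\{e_1,\dots,e_n\}$ and $U(f)\ge b_f$. The set of hidden edges and the floors are $\mathcal F_n(b)$-measurable.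

\begin{lemma}\label{lem:law}
Given $\mathcal F_n(b)$, the labels of the hidden edges are independent, and $U(f)$ is uniform on $[\max(a_n(f),b_f),1]$.
\end{lemma}

\begin{proof}
Fix a possible sequence $\varepsilon=(\varepsilon_1,\dots,\varepsilon_n)$ of invaded edges; it determines sets $I_0,\dots,I_n$. Let $\mathcal A_\varepsilon$ be generated by all $\min(U(e),b_e)$ and by $U(\varepsilon_1),\dots,U(\varepsilon_n)$. The pairs $(\min(U(e),b_e),U(e))$ are independent over $e$, so given $\mathcal A_\varepsilon$ the labels of the edges $f\notin\varepsilon$ with $U(f)\ge b_f$ are independent and uniform on $[b_f,1]$, and all other labels are known. Now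
\[
\Omega_\varepsilon:=\{e_i=\varepsilon_i\text{ for }i\le n\}=\{U(\varepsilon_{t+1})<U(f)\text{ for all }0\le t<n,\ f\in\partial I_t\setminus\{\varepsilon_{t+1}\}\}.
\]
The inequalities with $U(f)$ known form an $\mathcal A_\varepsilon$-measurable event. The remaining ones say $U(f)>a_n(f)$, one condition for each unknown label, where $a_n(f)$ is computed from $\varepsilon$, is $\mathcal A_\varepsilon$-measurable and vanishes for all but finitely many $f$. Conditioning a product measure on a product event gives the product of the conditioned measures; so given $\mathcal A_\varepsilon$ and $\Omega_\varepsilon$ the unknown labels have the stated law. Finally, the countably many events $\Omega_\varepsilon$ partition the space and belong to $\mathcal F_n(b)$, and $\mathcal F_n(b)$ and $\mathcal A_\varepsilon$ have the same trace on $\Omega_\varepsilon$.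
\end{proof}

We use three choices of thresholds. Write $B_r=B(x,r)$ and $\mathcal G_r=\sigma(U(e):e\in E(B_r))$.
\begin{itemize}
\item $b\equiv0$ gives $\mathcal F_n(0)$, the history of the invasion alone.
\item $b_e=1$ on $E(B_r)$ and $b_e=0$ elsewhere gives $\Sigma_{r,n}\supset\mathcal G_r$. The hidden edges are those outside $E(B_r)\cup\{e_1,\dots,e_n\}$, with labels uniform on $[a_n(f),1]$.
\item $b\equiv q_0$ gives $\mathcal H_n$, which knows the whole graph $G[q_0]$.
\end{itemize}

The hypotheses (U1) and (U2) concern unconditioned labels. To use them given $\Sigma_{r,n}$, we replace the labels about which something is known by fresh ones. Let $W=(W(e))_{e\in E}$ be an independent copy of $U$; adjoining it does not change the conditional probabilities of events that depend on $U$.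

\begin{lemma}[Resampling]\label{lem:resample}
Let $X\supset I_n$ be a finite $\Sigma_{r,n}$-measurable set. Put $U'(e)=W(e)$ if $e\in E(B_r)$ or $e$ has an endpoint in $X$, and $U'(e)=U(e)$ otherwise. Given $\Sigma_{r,n}$, the labels $U'(e)$ are independent and uniform on $[0,1]$.
\end{lemma}

\begin{proof}
Invaded edges and edges with positive floor have an endpoint in $I_n\subset X$. So every edge that keeps its label is hidden and has floor $0$, and Lemma~\ref{lem:law} applies.
\end{proof}

Consequently, an estimate for $U$ that holds for all deterministic values of some parameters, such as a vertex $y$ and a finite set $K$, holds for $U'$ given $\Sigma_{r,n}$ when the parameters are $\Sigma_{r,n}$-measurable.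

Finally we recall \emph{L\'evy's zero--one law}: if $\mathcal F_1\subset\mathcal F_2\subset\cdots$ are $\sigma$-fields and $A\in\sigma(\bigcup_n\mathcal F_n)$, then $\mathbb P(A\mid\mathcal F_n)\to\mathbf 1_A$ almost surely. We use it through the consequence
\begin{equation}\label{eq:levy}
\text{if } c>0 \text{ and a.s.\ } \mathbb P(A\mid\mathcal F_n)\ge c\text{ for infinitely many }n,\text{ then }\mathbb P(A)=1 ,
\end{equation}
which holds because then $\mathbf 1_A\ge c$ almost surely. The filtration $(\mathcal G_r)$ generates $\sigma(U)$, since every edge lies in some $E(B_r)$; so it can be used for every event.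

\section{Invaded labels are eventually small}\label{sec:small}

We shall want certain edges next to $I_n$ to have small labels. By Lemma~\ref{lem:law} this has probability bounded below only if their floors are small, and floors are maxima of invaded labels. So we first control the invaded labels. Bounded degree is not needed in this section.

\begin{proposition}\label{prop:small}
Assume \textup{(U1)} and let $q\in(q_0,1)$. Then almost surely $U(e_n)<q$ for all but finitely many $n$.
\end{proposition}

Let $\mathrm{Fin}$ be the event in the proposition. On a tree the proof is four lines long.

\begin{example}\label{ex:tree}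
Let $G$ be the $3$-regular tree and $q>1/2$. Let $\theta>0$ be the probability that the root of the binary tree has an infinite $q$-cluster. For $n\ge1$, the edges of the binary tree rooted at $v_n$ and pointing away from $x$ have no endpoint in $I_{n-1}$, so given $\mathcal F_n(0)$ their labels are independent and uniform on $[0,1]$. Hence $\mathbb P(v_n\in C_\infty(q)\mid\mathcal F_n(0))\ge\theta$, and Lemma~\ref{lem:trap}(a) gives $\mathbb P(\mathrm{Fin}\mid\mathcal F_n(0))\ge\theta$. As $\mathrm{Fin}$ is determined by the history of the invasion, \eqref{eq:levy} gives $\mathbb P(\mathrm{Fin})=1$.
\end{example}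

In a general graph there is no fresh subtree in front of $v_n$. After resampling, an infinite $q_0$-cluster passes near $v_n$ with probability bounded below, but it may use resampled edges at $I_n$, whose true labels are biased upward. What survives in the true labels is an infinite piece of the cluster that touches $I_n$ somewhere, possibly along an edge with a high floor. So resampling yields only that the invasion comes \emph{close} to $C_\infty(q_0)$ infinitely often (Lemma~\ref{lem:close}). We then change the filtration: reveal $G[q_0]$ first, and look at the first time the invasion comes close to a given vertex of $C_\infty(q_0)$. At that time the short path to the vertex is fresh, and it lies in $G[q]$ with probability bounded below. This is the reason for the gap between $q_0$ and $q$.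

The event ``close to $C_\infty(q_0)$'' is not determined by the history of the invasion, so \eqref{eq:levy} is applied with $(\mathcal G_r)$, and we need infinite clusters that do not rely on $B_r$.

\begin{lemma}\label{lem:avoid}
Assume \textup{(U1)}. For each finite $K\subset V$ there is $L_0(K)$ such that if $d(x,y)\ge L_0(K)$, then with probability at least $\delta_0/2$ some vertex of $B(y,R_0)\setminus K$ lies in an infinite $q_0$-cluster off $K$.
\end{lemma}

\begin{proof}
At most $|\partial K|$ of the $q_0$-clusters off $K$ are joined to $K$ by an edge. Let $\Phi$ be the union of $K$ and the finite ones among them, and let $\rho<\infty$ be the least radius with $\Phi\subset B_\rho$. If $w\in C_\infty(q_0)\setminus K$ has a finite $q_0$-cluster off $K$, then some edge of $G[q_0]$ leaves this finite cluster, it can only end in $K$, and so $w\in\Phi$. Hence the event in the lemma contains $\{B(y,R_0)\cap C_\infty(q_0)\neq\emptyset\}\cap\{\rho<d(x,y)-R_0\}$. Choose $L_0(K)$ with $\mathbb P(\rho\ge L_0(K)-R_0)\le\delta_0/2$.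
\end{proof}

\begin{lemma}\label{lem:close}
Assume \textup{(U1)}. Almost surely infinitely many $w\in C_\infty(q_0)$ satisfy $d(w,I)\le R_0$.
\end{lemma}

\begin{proof}
Let $N_j$ be the event that some $w\in C_\infty(q_0)\setminus B_j$ has $d(w,I)\le R_0$. It suffices to show $\mathbb P(N_j)=1$ for each $j$. Let $r\ge j$, $L=L_0(B_r)$, and let $U'$ be as in Lemma~\ref{lem:resample} with $X=I_n$. On the event $\{d(x,v_n)\ge L\}\in\Sigma_{r,n}$, Lemma~\ref{lem:avoid} shows that with conditional probability at least $\delta_0/2$ some $w'\in B(v_n,R_0)\setminus B_r$ lies in an infinite $q_0$-cluster $C$ off $B_r$ for the labels $U'$. Suppose this happens. If $C\cap I_n=\emptyset$, put $D=C$ and $w=w'$. Otherwise let $D\subset C\setminus I_n$ be the infinite cluster off $B_r\cup I_n$ from Lemma~\ref{lem:piece} and $w\in D$ a neighbor of $I_n$. In both cases $d(w,I_n)\le R_0$, as $R_0\ge1$, and $D$ is disjoint from $B_r\cup I_n$, so $U=U'$ on $E(D)$ and $w\in D\subset C_\infty(q_0)\setminus B_r$ for the labels $U$. Thus $N_j$ occurs, and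
\[
\mathbb P(N_j\mid\mathcal G_r)=\mathbb E\big[\mathbb P(N_j\mid\Sigma_{r,n})\mid\mathcal G_r\big]\ge\tfrac{\delta_0}2\,\mathbb P\big(d(x,v_n)\ge L\mid\mathcal G_r\big).
\]
As $n\to\infty$ the right side tends to $\delta_0/2$ by dominated convergence. So $\mathbb P(N_j\mid\mathcal G_r)\ge\delta_0/2$ for all $r\ge j$, and \eqref{eq:levy} applies.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:small}]
For $w\in C_\infty(q_0)$ with $d(w,I)\le R_0$ let $\tau(w)=\min\{t:d(w,v_t)\le R_0\}$. Let $Y_t$ be the event that $\tau(w)=t$ for some $w\in C_\infty(q_0)$; it belongs to $\mathcal H_t$, which determines $C_\infty(q_0)$ and $v_0,\dots,v_t$. Each $t$ equals $\tau(w)$ only for $w$ in the finite set $B(v_t,R_0)$, so by Lemma~\ref{lem:close} almost surely $Y_t$ occurs for infinitely many $t$.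

On $Y_t$ choose, by a fixed rule, such a $w$ and a geodesic $\gamma$ from $v_t$ to $w$. All vertices of $\gamma$ are within distance $R_0$ of $w$, so by the minimality of $t$ none is among $v_0,\dots,v_{t-1}$. Each of $e_1,\dots,e_t$ has an endpoint among these vertices; hence no edge of $\gamma$ is invaded by time $t$, and all edges of $\gamma$ have floor $a_t=0$. By Lemma~\ref{lem:law}, given $\mathcal H_t$, those of the at most $R_0$ edges of $\gamma$ that are not in $G[q_0]$ have independent labels uniform on $[q_0,1]$. So with conditional probability at least
\[
c_0=\Big(\frac{q-q_0}{1-q_0}\Big)^{R_0}
\]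
the path $\gamma$ lies in $G[q]$. Then $v_t\in C_\infty(q)$, and $\mathrm{Fin}$ occurs by Lemma~\ref{lem:trap}(a). Thus $\mathbb P(\mathrm{Fin}\mid\mathcal H_t)\ge c_0$ on $Y_t$. Since $\mathrm{Fin}\in\sigma(\bigcup_t\mathcal H_t)$, \eqref{eq:levy} gives $\mathbb P(\mathrm{Fin})=1$.
\end{proof}

\begin{corollary}\label{cor:nested}
Assume \textup{(U1)} and let $q_0<p<p'<1$. Then almost surely every infinite $p'$-cluster contains an infinite $p$-cluster.
\end{corollary}

\begin{proof}
Almost surely Proposition~\ref{prop:small} with $q=p$ holds for all starting points $x$. Let $x$ lie in an infinite $p'$-cluster $C$. By Lemma~\ref{lem:trap}(a) with $t=0$ all invaded labels are $<p'$, so $I\subset C$. By Lemma~\ref{lem:trap}(b), $I$ meets an infinite $p$-cluster, which then lies in $C$.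
\end{proof}

\section{Attaching $k$ clusters: proof of Theorem~\ref{thm:bd}}\label{sec:main}

Assume the hypotheses of Theorem~\ref{thm:bd} and fix $q_0<q<s<p$. Fix $x\in V$ and $k\ge1$, and let $A_k$ be the event that $T(x)$ has at least $k$ ends. Put $R=R_{k+1}$ and $\delta=\delta_{k+1}$, and let $M<\infty$ bound the number of edges with an endpoint in a ball of radius $R$; such an $M$ exists because the degrees are bounded.

We want to apply Corollary~\ref{cor:ends} to $X=I_n\cup B(v_n,R)$. As in Lemma~\ref{lem:close}, resampling produces clusters near $v_n$, of which infinite pieces off $X$ survive in the true labels and touch $X$ somewhere. Two parts of the graph must be avoided. The first is $I_m$, where $m$ is a time after which all invaded labels are $<q$: an edge at $I_m$ may have a floor above $p$, and could not be used to attach a piece. The second is $B_r$, where the labels are prescribed by the conditioning. Here Lemma~\ref{lem:avoid} is not enough: distinct clusters off $B_r$ may be joined through vertices of $B_r\setminus X$ and then form a single cluster off $X$. We need $k$ infinite $p$-clusters that do not reach $B_r\cup I_m$ at all. This is what $p'$ is for: two $p$-clusters that come close to each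 other infinitely often merge when the level is raised to $p'$.

\begin{lemma}\label{lem:merge}
Let $K\subset V$ be finite. Let $E_y$ be the event that there are two infinite $p$-clusters, lying in distinct $p'$-clusters, each of which meets both $K$ and $B(y,R)$. Then $\mathbb P(E_y)\to0$ as $d(x,y)\to\infty$.
\end{lemma}

\begin{proof}
Otherwise there are $\eta>0$ and vertices $y_i$ with $d(x,y_i)\to\infty$ and $\mathbb P(E_{y_i})\ge\eta$; passing to a subsequence, the balls $B(y_i,R)$ are pairwise disjoint. The probability that $E_{y_i}$ occurs for infinitely many $i$ is $\lim_j\mathbb P(\bigcup_{i\ge j}E_{y_i})\ge\eta$. On this event, as $K\times K$ is finite, there is a pair $(a,a')\in K\times K$ such that $a,a'$ lie in distinct $p'$-clusters while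
\[
J(a,a')=\{i:\ B(y_i,R)\text{ meets the $p$-cluster of $a$ and the $p$-cluster of $a'$}\}
\]
is infinite. We show that for each fixed pair this has probability $0$. Condition on $G[p]$, which determines $J(a,a')$. The edges outside $G[p]$ lie in $G[p']$ independently with probability $\pi=\frac{p'-p}{1-p}>0$. The events $\{E(B(y_i,R))\subset G[p']\}$ concern disjoint sets of at most $M$ edges, so they are conditionally independent with probabilities at least $\pi^M$. By the second Borel--Cantelli lemma, if $J(a,a')$ is infinite then almost surely one of them occurs with $i\in J(a,a')$. The ball $B(y_i,R)$ is then connected in $G[p']$ and joins the clusters of $a$ and $a'$.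
\end{proof}

\begin{lemma}\label{lem:far}
For every finite $K\subset V$ there is $L(K)$ such that $d(x,y)\ge L(K)$ implies $B(y,R)\cap K=\emptyset$ and
\[
\mathbb P\big(B(y,R)\text{ meets at least $k$ distinct infinite $p$-clusters disjoint from }K\big)\ge\delta/2 .
\]
\end{lemma}

\begin{proof}
Take $L(K)$ so large that $B(y,R)\cap K=\emptyset$ and $\mathbb P(E_y)\le\delta/2$. By (U2), with probability at least $\delta/2$ the event $E_y$ fails and $B(y,R)$ meets $k+1$ infinite $p$-clusters in pairwise distinct $p'$-clusters. At most one of these meets $K$.
\end{proof}

For $r\ge0$ and $m<n$ put
\[
K=B_r\cup I_m,\qquad B=B(v_n,R),\qquad X=I_n\cup B,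
\]
and consider the event
\[
H^r_{m,n}=\{U(e_t)<q\text{ for }m<t\le n\}\cap\{d(x,v_n)\ge L(K)\}\in\Sigma_{r,n}.
\]
On it $B\cap K=\emptyset$, and therefore $X\setminus K$ is the disjoint union of $I_n\setminus K$ and $B\setminus I_n$.

\begin{proposition}\label{prop:main}
Let $c=\min(s-q,\,p-s)^{M+k}$. For all $r\ge 0$ and $m<n$ we have $\mathbb P(A_k\mid\Sigma_{r,n})\ge c\,\delta/2$ on $H^r_{m,n}$.
\end{proposition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!20,rounded corners=6pt] (-0.4,-0.3) rectangle (6.35,0.3);
\fill[gray!55,rounded corners=6pt] (-0.4,-0.3) rectangle (2.2,0.3);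
\draw[dashed] (0,0) circle (1.2);
\draw (6,0) circle (1.2);
\node at (0,1.45) {$B_r$};
\node at (6,1.45) {$B$};
\fill (0,0) circle (1.5pt) node[right] {$x$};
\fill (6,0) circle (1.5pt) node[left] {$v_n$};
\node at (1.65,0) {$I_m$};
\node at (3.1,0) {$I_n\setminus I_m$};
\draw[fill=gray!8,rounded corners=8pt] (10,1.6) -- (7.6,0.7) -- (10,-0.2);
\draw[fill=gray!8,rounded corners=8pt] (3.2,-2.6) -- (4.2,-0.7) -- (5.2,-2.6);
\node at (9.3,0.7) {$D_1$};
\node at (4.2,-2.1) {$D_2$};
\draw[thick] (6.6,0.7) -- (8.3,0.7);
\draw[thick] (4.2,0) -- (4.2,-1.4);
\fill (6.6,0.7) circle (1.2pt) (8.3,0.7) circle (1.2pt) (4.2,0) circle (1.2pt) (4.2,-1.4) circle (1.2pt);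
\node at (7.35,0.95) {$g_1$};
\node at (3.9,-0.55) {$g_2$};
\end{tikzpicture}
\caption{The invaded set $I_n$ runs from $x$ to $v_n$; after time $m$ all invaded labels are below $q$. The labels in $B_r$ are known. Two infinite $p$-clusters $D_1,D_2$ off $X=I_n\cup B$ are adjacent to $X$ at vertices outside $B_r\cup I_m$: $D_1$ by an outer link $g_1$ from $B\setminus I_n$, and $D_2$ by a side link $g_2$ from a late invaded vertex.}
\label{fig:links}
\end{figure}

\begin{proof}
We work on $H^r_{m,n}$. Let $\Sigma^+$ be generated by $\Sigma_{r,n}$ and the labels of the edges with no endpoint in $X$. We first find the clusters, using only $\Sigma^+$, and then prescribe the labels of at most $M+k$ edges that meet $X$.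

\medskip\noindent\emph{Step 1: the clusters.} Let $\Lambda\in\Sigma^+$ be the event that, for the labels $U$, there are $k$ distinct infinite $p$-clusters off $X$, each joined to $X\setminus K$ by an edge of $G$, of any label. We claim $\mathbb P(\Lambda\mid\Sigma_{r,n})\ge\delta/2$. Let $U'$ be as in Lemma~\ref{lem:resample} for this $X$. By Lemma~\ref{lem:far} with $y=v_n$, with conditional probability at least $\delta/2$ there are distinct infinite $p$-clusters $C_1,\dots,C_k$ for $U'$ that are disjoint from $K$ and meet $B\subset X$. Lemma~\ref{lem:piece}, with the empty set in the role of $K$, gives infinite $p$-clusters $D_i\subset C_i$ off $X$ for $U'$, joined by an edge to $C_i\cap X\subset X\setminus K$. They are distinct because the $C_i$ are disjoint. An edge with an endpoint in $D_i$ and none in $X$ is not in $E(B_r)$, as $D_i\cap B_r=\emptyset$; so $U=U'$ on such edges, and $D_i$ is a $p$-cluster off $X$ for $U$ as well. Thus $\Lambda$ occurs.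

\medskip\noindent\emph{Step 2: the edges to be prescribed.} On $\Lambda$ choose, by a fixed $\Sigma^+$-measurable rule, clusters $D_1,\dots,D_k$ as in the definition of $\Lambda$ and edges $g_i$ between $X\setminus K$ and $D_i$. The $g_i$ are distinct; we call them \emph{links}. Consider three disjoint families of edges (Figure~\ref{fig:links}):
\begin{itemize}
\item \emph{inner edges}: both endpoints in $B$, at least one in $B\setminus I_n$;
\item \emph{outer edges}: between $B\setminus I_n$ and $V\setminus X$;
\item \emph{side links}: the links whose endpoint in $X$ lies in $I_n\setminus K$.
\end{itemize}
Every link that is not a side link is an outer edge. There are at most $M$ inner and outer edges and at most $k$ side links. Each listed edge has an endpoint outside $I_n$, so it is not invaded by time $n$, and an endpoint in $X\setminus K$, so it is not in $E(B_r)$. Hence it is hidden for $\Sigma_{r,n}$. All listed edges meet $X$, so by Lemma~\ref{lem:law} their labels are, given $\Sigma^+$, independent and uniform on $[a_n(f),1]$.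

Outer edges have no endpoint in $I_n$, so their floors are $0$. If an inner edge or a side link $f$ has an endpoint in $I_n$, this endpoint is not in $I_m\subset K$, so it is $v_t$ with $t>m$. Then $f\in\partial I_j$ with $j<n$ forces $j\ge t>m$, and $a_n(f)$ is $0$ or a maximum of labels $U(e_{j+1})$ with $m<j<n$. In all cases $a_n(f)<q$.

\medskip\noindent\emph{Step 3: the prescription.} Let $\Psi\subset\Lambda$ be the event that each listed edge has its label in the range given in the table. For a label uniform on $[a,1]$ with $a<q<u$, the probability to be $<u$ is $\frac{u-a}{1-a}\ge u-a\ge u-q$; this gives the first and last rows.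
\begin{center}
\begin{tabular}{llll}
edge & floor & required label & probability given $\Sigma^+$\\ \hline
inner edge & $<q$ & $<s$ & $\ge s-q$\\
outer edge, not a link & $0$ & $\ge s$ & $1-s\ge p-s$\\
outer edge that is a link & $0$ & in $[s,p)$ & $p-s$\\
side link & $<q$ & $<p$ & $\ge p-q\ge p-s$
\end{tabular}
\end{center}
Hence $\mathbb P(\Psi\mid\Sigma^+)\ge c$ on $\Lambda$, and $\mathbb P(\Psi\mid\Sigma_{r,n})\ge c\,\mathbb P(\Lambda\mid\Sigma_{r,n})\ge c\,\delta/2$.

\medskip\noindent\emph{Step 4: $\Psi$ implies $A_k$.} Apply Lemma~\ref{lem:sealed} with $Y=I_n$, $D=B\setminus I_n$ and $u=s$. Condition (i) says that outer edges have labels $\ge s$. For (ii), follow a path inside $B$ from a vertex of $B\setminus I_n$ toward $v_n$ and stop at the first visit to $I_n$; its edges are inner edges, with labels $<s$. So $\mathrm{FMSF}$ is connected on $X\ni x$. Each $D_i$ is joined to $X$ by $g_i$, of label $<p$, and Corollary~\ref{cor:ends} gives $k$ ends of $T(x)$.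
\end{proof}

The table explains the position of $s$. Inner edges must be smaller than outer edges and may have floors close to $q$, which requires $s>q$; an outer link must be at least $s$ and yet less than $p$, which requires $s<p$.

\begin{proof}[Proof of Theorem~\ref{thm:bd}]
By Proposition~\ref{prop:main}, $\mathbb P(A_k\mid\mathcal G_r)\ge\frac{c\delta}2\,\mathbb P(H^r_{m,n}\mid\mathcal G_r)$ for all $r$ and $m<n$. Fix $r,m$ and let $n\to\infty$. The number $L(B_r\cup I_m)$ does not depend on $n$ and $d(x,v_n)\to\infty$, so on $F_m=\{U(e_t)<q\text{ for all }t>m\}$ the event $H^r_{m,n}$ occurs for all large $n$. The conditional Fatou lemma gives $\mathbb P(A_k\mid\mathcal G_r)\ge\frac{c\delta}2\,\mathbb P(F_m\mid\mathcal G_r)$. The events $F_m$ increase to $\mathrm{Fin}$, which has probability $1$ by Proposition~\ref{prop:small}. So $\mathbb P(A_k\mid\mathcal G_r)\ge c\delta/2$ almost surely for every $r$, with $c$ and $\delta$ independent of $r$, and \eqref{eq:levy} gives $\mathbb P(A_k)=1$. Intersect over the countably many $k$ and $x$.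
\end{proof}

\begin{remark}
Hypothesis (U1) was used only through Proposition~\ref{prop:small}, and (U2) only through Lemma~\ref{lem:far}. Bounded degree was used only through $M$, which makes the bounds $\pi^M$ and $c$ uniform over the graph. Example~\ref{ex:bridge} shows that (U2) cannot be replaced by $\mathrm{WMSF}\neq\mathrm{FMSF}$.
\end{remark}

\section{Quasi-transitive graphs: proof of Theorem~\ref{thm:qt}}\label{sec:qt}

Let $G$ be quasi-transitive. The degree is constant on orbits, so degrees are bounded. The existence of an infinite $u$-cluster is unaffected by changing finitely many labels, so by Kolmogorov's zero--one law it has probability $0$ or $1$; and it is monotone in $u$. Hence there is a \emph{critical value} $p_c\in[0,1]$ such that almost surely $G[u]$ has no infinite cluster for $u<p_c$ and has one for $u>p_c$. The law of $U$ is invariant under $\mathrm{Aut}(G)$.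

\begin{lemma}\label{lem:U1}
If $G$ is quasi-transitive and $p_c<q_0<1$, then \textup{(U1)} holds for $q_0$.
\end{lemma}

\begin{proof}
Almost surely $C_\infty(q_0)\ne\emptyset$, so $\mathbb P(B(y,R)\cap C_\infty(q_0)\neq\emptyset)\to1$ as $R\to\infty$. This probability depends only on $R$ and the orbit of $y$. With finitely many orbits, one $R_0$ makes it at least $1/2$ for all $y$.
\end{proof}

For (U2) we need a level with infinitely many infinite clusters. The hypothesis on the forests gives a level with at least two, with positive probability, and symmetry does the rest.

\begin{lemma}\label{lem:level}
If $G$ is quasi-transitive and $\mathrm{WMSF}\neq\mathrm{FMSF}$, then there is $p'$ with $p_c<p'<1$ such that almost surely there are infinitely many infinite $p'$-clusters.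
\end{lemma}

\begin{proof}
\emph{Choice of $p'$.} By \eqref{eq:laws} some edge $e$, with endpoints $a,b$, lies in $\mathrm{FMSF}\setminus\mathrm{WMSF}$ with positive probability. Let $\varphi(u)$ be the probability that $a$ and $b$ lie in distinct infinite components of $G[u]$ with $e$ removed. As $U(e)$ is independent of the other labels, Lemma~\ref{lem:perc} and Fubini's theorem give $\int_0^1\varphi(u)\,du=\mathbb P(e\in\mathrm{FMSF}\setminus\mathrm{WMSF})>0$. So $S=\{u\in(0,1):\varphi(u)>0\}$ has positive Lebesgue measure. For $u\in S$, intersecting with the independent event $\{U(e)\ge u\}$ shows that $G[u]$ has at least two infinite clusters with probability at least $(1-u)\varphi(u)>0$. Hence $S\subset[p_c,1)$, and we can fix $p'\in S$ with $p'>p_c$. Let $N\in\{0,1,\dots,\infty\}$ be the number of infinite $p'$-clusters.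

\emph{$N$ is almost surely constant.} Let $A=\{N=j\}$, an event invariant under $\mathrm{Aut}(G)$. Some orbit is infinite, so by local finiteness there are $o\in V$ and $\gamma_n\in\mathrm{Aut}(G)$ with $d(o,\gamma_no)\to\infty$. Given $\eta>0$, choose an event $A'$ determined by the labels of a finite set $F\subset E(B(o,\rho))$, with $\mathbb P(A\triangle A')\le\eta$. By invariance, $\mathbb P(A\triangle\gamma_nA')\le\eta$. For large $n$ the balls $B(o,\rho)$ and $B(\gamma_no,\rho)$ are disjoint, so $A'$ and $\gamma_nA'$ are independent. Therefore
\[
|\mathbb P(A)-\mathbb P(A)^2|\le|\mathbb P(A)-\mathbb P(A'\cap\gamma_nA')|+|\mathbb P(A')^2-\mathbb P(A)^2|\le2\eta+2\eta .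
\]
So $\mathbb P(A)\in\{0,1\}$ for each of the countably many $j$. By the choice of $p'$, the constant value of $N$ is at least $2$.

\emph{$N=\infty$.} Suppose $2\le N<\infty$. Then some ball $B$ meets all $N$ infinite clusters with positive probability. Let $Q$ be the event that the graph $G[p']\cup E(B)$ has exactly one infinite component; it is determined by the labels outside $E(B)$. If $B$ meets all infinite $p'$-clusters, then $Q$ occurs: adding $E(B)$ joins them all, and adding finitely many edges merges only finitely many clusters, so every infinite component of the new graph contains an old infinite cluster. Thus $\mathbb P(Q)>0$. The event $\{E(B)\subset G[p']\}$ is independent of $Q$ and has positive probability, and on the intersection $N=1$. This is a contradiction.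
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:qt}]
Take $p'$ from Lemma~\ref{lem:level} and choose $p_c<q_0<p<p'$. Then (U1) holds by Lemma~\ref{lem:U1}. By Corollary~\ref{cor:nested}, each of the infinitely many infinite $p'$-clusters contains an infinite $p$-cluster. So for fixed $k$ and $y$, the probability that $B(y,R)$ meets $k$ infinite $p$-clusters in pairwise distinct $p'$-clusters tends to $1$ as $R\to\infty$. It depends only on $R$ and the orbit of $y$, so (U2) holds with $\delta_k=1/2$. Theorem~\ref{thm:bd} applies.
\end{proof}

\section{Transitive unimodular graphs}\label{sec:uni}

Let $\Gamma=\mathrm{Aut}(G)$, and let $\Gamma_x$ be the stabilizer of $x$. The graph $G$ is \emph{transitive} if $\Gamma$ has one orbit on $V$; we then fix a vertex $o$. A transitive graph is \emph{unimodular} if $|\Gamma_xy|=|\Gamma_yx|$ for all $x,y\in V$. It is \emph{amenable} if $\inf|\partial K|/|K|=0$ over finite nonempty $K\subset V$, and \emph{nonamenable} otherwise.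

Let $T$ be a tree and $z$ a vertex of $T$. Each end of $T$ is represented by exactly one ray from $z$. Define the distance of two distinct ends as $2^{-n}$, where $n$ is the number of edges that their rays from $z$ share. This metric is complete, since a Cauchy sequence of rays stabilizes edge by edge. An end is \emph{isolated} if it is an isolated point, that is, if for some $n$ no other ray from $z$ has the same first $n$ edges; this does not depend on $z$.

\begin{theorem}\label{thm:uni}
Let $G$ be infinite, connected, locally finite, transitive and unimodular. The following are equivalent:
\begin{itemize}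
\item[(a)] $\mathrm{WMSF}\ne\mathrm{FMSF}$;
\item[(b)] almost surely every tree of $\mathrm{FMSF}$ has infinitely many ends;
\item[(c)] with positive probability some tree of $\mathrm{FMSF}$ has at least $3$ ends.
\end{itemize}
If they hold, then almost surely no tree of $\mathrm{FMSF}$ has an isolated end, and every tree has uncountably many ends. If they fail, then almost surely every tree has at most $2$ ends.
\end{theorem}

We use two theorems from the literature: $p_c<1$ on nonamenable transitive graphs \cite{BS96}, and on a nonamenable unimodular transitive graph there is almost surely no infinite cluster at level $p_c$ \cite{BLPS99}. In our own arguments unimodularity enters through the following conservation law.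

\begin{lemma}[Mass-Transport Principle]\label{lem:mtp}
Let $G$ be transitive and unimodular, and let $F:V\times V\to[0,\infty]$ satisfy $F(\gamma x,\gamma y)=F(x,y)$ for all $\gamma\in\Gamma$. Then $\sum_yF(o,y)=\sum_yF(y,o)$.
\end{lemma}

\begin{proof}
Let $O$ be an orbit of $\Gamma$ on $V\times V$ and $(x,y)\in O$. Then $\{z:(x,z)\in O\}=\Gamma_xy$ and $\{z:(z,y)\in O\}=\Gamma_yx$. By transitivity, $|\{z:(o,z)\in O\}|=|\Gamma_xy|$ and $|\{z:(z,o)\in O\}|=|\Gamma_yx|$, and these are equal. As $F$ is constant on $O$, the orbit contributes equally to both sums.
\end{proof}

We apply it with $F(x,y)$ the expected mass sent from $x$ to $y$ under a rule that depends on the labels and commutes with automorphisms: the expected mass sent by $o$ equals the expected mass received by $o$.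

\subsection{The skeleton of a tree}

For a tree $T$ let the \emph{skeleton} $T^\circ$ be the union of its bi-infinite simple paths. Every vertex of $T^\circ$ has $T^\circ$-degree at least $2$, so every edge of $T^\circ$, traversed in either direction, can be continued to a ray in $T^\circ$. A \emph{branch point} is a vertex of $T^\circ$-degree at least $3$.

\begin{lemma}\label{lem:skeleton}
\begin{itemize}
\item[(a)] If $\eta_1,\eta_2,\eta_3$ are distinct ends of $T$, there is a vertex $\beta$ whose rays to the three ends have only $\beta$ in common pairwise. This $\beta$ is a branch point.
\item[(b)] If $T$ has at least two ends, then $T^\circ$ is connected and contains a ray in every end of $T$.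
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\rho_i$ be the ray from a fixed vertex $z$ to $\eta_i$. Number the ends so that $\rho_1,\rho_2$ have the longest common initial segment among the three pairs, ending at $\beta$. If $\rho_3$ passes through $\beta$, then by maximality the three rays leave $\beta$ by three different edges. Otherwise $\rho_3$ leaves the segment at an earlier vertex, and the ray from $\beta$ to $\eta_3$ starts with the edge toward $z$. Any two of the three rays from $\beta$ form a bi-infinite path, so the three first edges lie in $T^\circ$. (b) The rays from $z$ to two distinct ends, taken from the vertex where they separate, form a bi-infinite path; so each end has a ray in $T^\circ$. If two bi-infinite paths are disjoint, then half of the first, the path of $T$ between them and half of the second form a bi-infinite path.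
\end{proof}

\subsection{At most two ends in the wired forest}

\begin{lemma}\label{lem:amen}
If $G$ is transitive and amenable, then almost surely every tree of $\mathrm{WMSF}$ and every tree of $\mathrm{FMSF}$ has at most $2$ ends.
\end{lemma}

\begin{proof}
Take either forest, and let $K\subset V$ be finite. Let $J$ be a component of the graph induced on $K$ by the skeleton $T^\circ$ of one of the trees. Suppose $J$ has $|J|$ vertices, of which $h$ are branch points, and that $\ell$ edges of $T^\circ$ leave $J$; these lie in $\partial K$. As $J$ is a finite tree,
\[
2|J|+h\le\sum_{v\in J}\deg_{T^\circ}v=2(|J|-1)+\ell ,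
\]
so $h\le\ell$. An edge of $\partial K$ leaves at most one such $J$, so $K$ contains at most $|\partial K|$ branch points. Taking expectations and using transitivity, $|K|\,\mathbb P(o\text{ is a branch point})\le|\partial K|$. By amenability this probability is $0$, so almost surely there are no branch points, and Lemma~\ref{lem:skeleton}(a) applies.
\end{proof}

\begin{example}\label{ex:bridge}
Let $G$ consist of two copies of $\mathbb Z^2$ and one edge $e$ joining their origins $a$ and $b$. The lattice $\mathbb Z^2$ is amenable, since an $n\times n$ box has $4n$ boundary edges. No cycle uses $e$, so $\mathrm{FMSF}$ is the union of $e$ and the free forests of the copies, and by Lemma~\ref{lem:amen} each tree has at most $4$ ends. In $\mathbb Z^2$, a finite $u$-cluster of the origin is surrounded by a cycle of the dual lattice that crosses only labels $\ge u$; at most $\ell\,3^\ell$ such cycles have length $\ell$, and $\sum_\ell\ell\,3^\ell(1-u)^\ell<1$ for $u$ close to $1$. For such $u$ each vertex of $G$ lies in $C_\infty(u)$ with probability bounded below, so (U1) holds with $q_0=u$; and with positive probability $U(e)>u$ and $a,b$ have infinite $u$-clusters in their copies, so $\mathrm{WMSF}\neq\mathrm{FMSF}$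 by Lemma~\ref{lem:perc} and \eqref{eq:laws}. Thus quasi-transitivity in Theorem~\ref{thm:qt} cannot be weakened to bounded degree.
\end{example}

In the nonamenable case boundaries are too large for this count. Instead we find in every wired tree a distinguished end, the one toward which all invasions run, and transport mass toward it. Write $I_t(x)$ for the invaded sets from $x$.

\begin{lemma}\label{lem:oneend}
If $G$ is transitive, unimodular and nonamenable, then almost surely every invasion tree has exactly one end.
\end{lemma}

\begin{proof}
By \cite{BS96}, $p_c<1$. For $q\in(p_c,1)$ choose $q_0\in(p_c,q)$; then (U1) holds by Lemma~\ref{lem:U1}, and Proposition~\ref{prop:small} along a sequence $q\downarrow p_c$ gives $\limsup_nU(e_n)\le p_c$. By \cite{BLPS99}, $C_\infty(p_c)=\emptyset$, and no label equals $p_c$; so $U(e_n)>p_c$ infinitely often by Lemma~\ref{lem:trap}(b). Hence for each $n_0$ the supremum of $U(e_n)$ over $n\ge n_0$ exceeds the limit superior and is attained. Call $n$ an \emph{outlet} if $U(e_n)>U(e_t)$ for all $t>n$; the index at which the supremum is attained is an outlet, so there are infinitely many. At an outlet $n$, the edges of $\partial I_{n-1}\setminus\{e_n\}$ have labels $>U(e_n)$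 and are never invaded later. So $e_n$ is the only edge of the invasion tree that leaves the finite set $I_{n-1}\ni x$, and every ray from $x$ in the invasion tree uses it. Any two such rays share infinitely many edges.
\end{proof}

\begin{lemma}\label{lem:sameend}
If $x$ and $y$ are joined by an edge $e\in\mathrm{WMSF}$, then the invasion trees of $x$ and $y$ differ in finitely many edges.
\end{lemma}

\begin{proof}
Let $S,S'$ be the $U(e)$-clusters of $x,y$. By Lemma~\ref{lem:perc} they are distinct and one of them, say $S$, is finite. As long as the invasion from $x$ has not filled $S$, its boundary contains a label $<U(e)$, so the invaded edge stays in $S$. The least label in $\partial S$ is $U(e)$, because all labels in $\partial S$ are $\ge U(e)$ and $e\in\partial S$. Hence $I_{|S|}(x)=S\cup\{y\}$.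

Suppose that $I_{|S|+t}(x)=S\cup I_t(y)$ and $I_t(y)\subsetneq S'$. The least edge of $\partial I_t(y)$ has label $<U(e)$, so it leads into $S'$. The sets $\partial I_t(y)$ and $\partial(S\cup I_t(y))$ differ only in edges of $\partial S$, which have labels $\ge U(e)$. So both invasions take the same edge, $I_{|S|+t+1}(x)=S\cup I_{t+1}(y)$, and $I_{t+1}(y)\subset S'$. If $S'$ is infinite, this continues forever. If $S'$ is finite, it continues until the invasion from $x$ has reached exactly $S\cup S'$; by symmetry the invasion from $y$ also reaches exactly $S\cup S'$, and from then on the two coincide, since the next edge depends only on the current set.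
\end{proof}

\begin{lemma}\label{lem:nonamen}
If $G$ is transitive, unimodular and nonamenable, then almost surely every tree of $\mathrm{WMSF}$ has at most $2$ ends.
\end{lemma}

\begin{proof}
Let $T$ be a tree of $\mathrm{WMSF}$. The invasion tree of $x\in T$ lies in $T$, and by Lemma~\ref{lem:oneend} it determines an end $\xi(x)$ of $T$. By Lemma~\ref{lem:sameend}, for neighbors $x,y$ in $T$ a ray in the invasion tree of $x$ has a tail in the invasion tree of $y$, so $\xi(x)=\xi(y)$. Thus $T$ has a distinguished end $\xi$, defined by a rule that commutes with automorphisms. The \emph{parent} of $x$ is the next vertex on the ray from $x$ to $\xi$; $z$ is a \emph{descendant} of $x$ if the ray from $z$ to $\xi$ passes through $x$; and $x$ is \emph{heavy} if it has infinitely many descendants. A heavy vertex has finitely many children, so one of them is heavy; hence the number $\chi$ of heavy children of $o$ is at least $\mathbf 1\{o\text{ heavy}\}$. Let each heavy vertex send mass $1$ to its parent. Lemma~\ref{lem:mtp} gives $\mathbb P(o\text{ heavy})=\mathbb E[\chi]$, so $\chi=\mathbf 1\{o\text{ heavy}\}$ almost surely. Therefore almost surely no vertex has two heavy children. If $T$ had two ends $\eta_1\neq\eta_2$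 besides $\xi$, take $\beta$ from Lemma~\ref{lem:skeleton}(a) for $\xi,\eta_1,\eta_2$. The neighbors of $\beta$ on the rays to $\eta_1$ and $\eta_2$ would be two heavy children of $\beta$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:uni}}

\begin{proof}
The implication (a)$\Rightarrow$(b) is Theorem~\ref{thm:qt}, and (b)$\Rightarrow$(c) is trivial. If (a) fails, the two forests coincide almost surely, and by Lemmas~\ref{lem:amen} and~\ref{lem:nonamen} every tree has at most $2$ ends. This proves (c)$\Rightarrow$(a) and the last sentence of the theorem.

Assume (a)--(c), and let $T$ be a tree of $\mathrm{FMSF}$. It has infinitely many ends, so by Lemma~\ref{lem:skeleton} the skeleton $T^\circ$ is connected, has a branch point and contains a ray in every end. Let $\eta$ be an isolated end, and let $z_0,z_1,\dots$ be the ray to $\eta$ from a vertex $z_0\in T^\circ$; it lies in $T^\circ$, which is a subtree containing $z_0$ and a tail of the ray. If $z_j$ with $j\ge1$ is a branch point, a third edge of $T^\circ$ at $z_j$ continues to a ray, and we obtain another ray from $z_0$ with the same first $j$ edges. As $\eta$ is isolated, only finitely many $z_j$ are branch points. Start at a late $z_j$ and walk in $T^\circ$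 away from $\eta$; at vertices of $T^\circ$-degree $2$ the walk has no choice. It reaches a branch point, for otherwise the connected graph $T^\circ$ would be a single bi-infinite path. Let $\beta(\eta)$ be the first branch point reached, and let $P(\eta)$ be the set of vertices other than $\beta(\eta)$ on the ray from $\beta(\eta)$ to $\eta$. All of them have $T^\circ$-degree $2$.

Let every vertex of $P(\eta)$ send mass $1$ to $\beta(\eta)$, for every isolated end $\eta$ of every tree. A vertex $v\in P(\eta)$ has two directions in $T^\circ$. One leads through vertices of degree $2$ to $\eta$ and to no other end; the other leads through vertices of degree $2$ to the branch point $\beta(\eta)$. So $v\in P(\eta')$ forces $\eta'=\eta$, and every vertex sends mass at most $1$. But $\beta(\eta)$ receives infinite mass. By Lemma~\ref{lem:mtp} the expected mass received by $o$ is at most $1$, so almost surely no vertex has the form $\beta(\eta)$, and there are no isolated ends. The space of ends of $T$ is then a nonempty complete metric space without isolated points. Its points are closed and nowhere dense, so it is uncountable by the Baire category theorem.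
\end{proof}

\begin{thebibliography}{9}

\bibitem{BLPS99}
Benjamini, Lyons, Peres and Schramm, 1999.

\bibitem{BS96}
Benjamini and Schramm, 1996.

\bibitem{PTN}
\emph{Probability on Trees and Networks},
\texttt{http://mypage.iu.edu/\textasciitilde rdlyons/prbtree/book.pdf}.

\end{thebibliography}
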